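# Largest roots of eigenpolynomials and a critical value on the wrong sheet

## A cubic whose smallest critical value is invisible from the origin

For $0<\varepsilon<\frac12$ consider the cubic
$$V_\varepsilon(t)=t(1-t)^2+\varepsilon t^2(3-2t)=t+a_2t^2+a_3t^3,\qquad a_2=3\varepsilon-2,\quad a_3=1-2\varepsilon .$$
Here $|a_2|\le 2$, $0<a_3\le1$, and
$$V_\varepsilon'(t)=(1-t)(1-3t)+6\varepsilon t(1-t)=(1-t)(1-3a_3t).$$
So $t=1$ is a critical point, and its critical value is $V_\varepsilon(1)=\varepsilon$, as small as we like.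

Since $V_\varepsilon(0)=0$ and $V_\varepsilon'(0)=1$, there is a local inverse $g(s)=s+\cdots$ with $V_\varepsilon(g(s))=s$. How far does its power series converge? One might fear that $g$ breaks down at the critical value $s=\varepsilon$. It does not. Write $g(s)=s(1+h(s))$, $h(s)=\sum_{\nu\ge1}h_\nu s^\nu$. Dividing $V_\varepsilon(g(s))=s$ by $s$ gives
$$h=-a_2\,s(1+h)^2-a_3\,s^2(1+h)^3 .$$
Because of the factors $s,s^2$, the coefficient $h_\nu$ is determined by $h_1,\dots,h_{\nu-1}$. Compare with the formal series $y=\sum_{\nu\ge1}y_\nu x^\nu$ defined by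
$$y=2x(1+y)^2+x^2(1+y)^3. \tag{1}$$
It has nonnegative coefficients, determined recursively in the same way, and by induction $|h_\nu|\le y_\nu$.

**Claim.** $y_\nu\le 9^\nu$ for all $\nu\ge1$.

Put $Y_N=\sum_{\nu=1}^N y_\nu 9^{-\nu}$, so $Y_0=0$. The coefficients of $y$ up to order $N+1$ are computed from those up to order $N$ by (1), all terms being nonnegative, so
$$Y_{N+1}\le \tfrac29(1+Y_N)^2+\tfrac1{81}(1+Y_N)^3 .$$
If $Y_N\le1$, the right side is at most $\frac89+\frac8{81}=\frac{80}{81}<1$. By induction $Y_N\le1$ for all $N$, so $y_\nu9^{-\nu}\le1$.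

Hence $g$ is analytic in $|s|<\frac19$, whatever $\varepsilon$ is. Take $\varepsilon<\frac19$. The equation $V_\varepsilon(t)=\varepsilon$ has the double root $t=1$ and, since the roots add up to $-a_2/a_3=\frac{2-3\varepsilon}{1-2\varepsilon}$, the third root $t=\frac{\varepsilon}{1-2\varepsilon}$. From $V_\varepsilon'(g(s))g'(s)=1$ we see that $g(s)$ is never a critical point, so $g(\varepsilon)=\frac{\varepsilon}{1-2\varepsilon}$. The two preimages that collide over $s=\varepsilon$ both lie on other sheets.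

This cubic is for an operator. With $D=\frac{d}{dz}$, put $T_\varepsilon=zV_\varepsilon(D)=zD+a_2zD^2+a_3zD^3$. It has one monic eigenpolynomial $p_n$ in each degree $n$, and we ask how fast the largest root of $p_n$ grows. A proposed formula reads the growth constant off the *smallest* nonzero critical value of $V_\varepsilon$; for $T_\varepsilon$ it predicts growth at least $n/\varepsilon$. But the recursion for the power sums of the roots of $p_n$ is a perturbation of the recursion for $h_\nu$, with the *same* majorant (1). This will force the largest root to be at most $45n$.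

## Exactly solvable operators and the critical-value formula

Let $T=\sum_{i=1}^kQ_i(z)D^i$ be a differential operator of exact order $k$ (so $Q_k\not\equiv0$) with polynomial coefficients $Q_i(z)=\sum_r\alpha_{i,r}z^r$.

**Definition.** $T$ is *exactly solvable* if $\deg Q_i\le i$ for all $i$ and $\deg Q_i=i$ for at least one $i$. Let $j=j_T\ge1$ be the largest $i$ with $\deg Q_i=i$. $T$ is *degenerate* if $j_T<k$, that is, $\deg Q_k<k$.

Multiplying $T$ by a nonzero constant does not change its eigenpolynomials, so we normalize $\alpha_{j,j}=1$. For example, $zD-D^2$ is degenerate ($j=1$, $k=2$), while $(z^2-1)D^2+2zD$ is exactly solvable with $j=k=2$, hence not degenerate.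

Write $n^{\underline i}=n(n-1)\cdots(n-i+1)$. Then $T(z^n)=\lambda_nz^n+(\text{lower terms})$ with $\lambda_n=\sum_{i\le j}\alpha_{i,i}n^{\underline i}$. So $T$ is triangular, and if $\lambda_n\ne\lambda_M$ for all $0\le M<n$ there is exactly one monic eigenpolynomial $p_n$ of degree $n$, with $Tp_n=\lambda_np_n$. We shall see that this holds for all large $n$. Let $r_n=r_n^T$ be the largest absolute value of a root of $p_n$.

**Definition.** For degenerate $T$,
$$d=d_T=\max_{i\in[j+1,k],\,Q_i\not\equiv0}\ \frac{i-j}{i-\deg Q_i}>0, \tag{2}$$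
and $A=A_T$ is the set of the $i$ in this range at which the maximum is attained. For $i\in A$ put $\alpha_i=\alpha_{i,\deg Q_i}$ and $e_i=i-\deg Q_i\ge1$, so $i-j=d\,e_i$. Let $\ell=\max A$, $m=\deg Q_\ell$, and
$$V(\mathcal C)=\mathcal C^j+\sum_{i\in A}\alpha_i\,\mathcal C^i . \tag{3}$$

The denominators in (2) are positive since $\deg Q_i<i$ for $i>j$. For $T=zD+zD^2+D^3$ the quotients are $1$ (for $i=2$) and $\frac23$ (for $i=3$), so $d=1$, $A=\{2\}$, $\ell=2<k=3$ and $V=\mathcal C+\mathcal C^2$.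

Bergkvist's conjecture states that for every degenerate exactly solvable $T$ the limit of $r_n/n^{d}$ exists and is a positive constant. Conjecture 2 of "Bochner-Krall Problem and Bergkvist's Conjecture, Revisited" gives its value: it is the number $c_T>0$ with
$$c_T^{\,\frac{j(\ell-m)}{\ell-j}}=\frac1{|\zeta_{\min}|}, \tag{4}$$
where $\zeta_{\min}$ is the nonzero critical value of $V$ of least absolute value. (A critical value is $V(c)$ with $V'(c)=0$; that a nonzero one exists is part of Theorem 2.) Since $\frac{\ell-j}{\ell-m}=d$, (4) says $c_T=|\zeta_{\min}|^{-d/j}$.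

The assertion to decide is: *for every degenerate exactly solvable $T$, the limit $\lim r_n/n^{d_T}$ exists and equals $c_T$.* It is false.

**Theorem 1.** For $0<\varepsilon<\frac12$ let $T_\varepsilon=zV_\varepsilon(D)$. Then (4) gives $c_{T_\varepsilon}\ge1/\varepsilon$, but $r_n^{T_\varepsilon}\le45n$ for all $n\ge3$. So the assertion fails whenever $\varepsilon<\frac1{45}$, and (4) can be too large by an arbitrary factor. In particular, for
$$T_{1/100}=zD-\tfrac{197}{100}zD^2+\tfrac{98}{100}zD^3$$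
formula (4) gives $c_T=100$, while $r_n\le45n$ for all $n\ge3$.

Theorem 2 gives two-sided bounds of order $n^{d}$ for every degenerate $T$, Theorem 3 shows that (4) can also be too small, and Theorem 4 gives a family where (4) is correct. Whether $\lim r_n/n^d$ exists for every $T$ is not settled here; the disproof does not need it.

**Two cases by hand.** For $T=zD-D^2$ we have $\lambda_n=n$, $d=\frac12$, $V=\mathcal C-\mathcal C^2$ with the single critical value $\frac14$, and (4) reads $c_T^2=4$, $c_T=2$. The equation $zp'-p''=np$ gives the Hermite polynomials $p_2=z^2-1$, $p_3=z^3-3z$, and in general $p_n=z^n-\binom n2z^{n-2}+\cdots$. Here $r_2=1$, $r_3=\sqrt3$, both below $2\sqrt n$.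

For $T_\varepsilon$ one has $\lambda_n=n$. Solving for the coefficients, $p_1=z$, $p_2=z^2+2a_2z$ and $p_3=z^3+6a_2z^2+(6a_2^2+3a_3)z$. For $\varepsilon=\frac1{100}$ the largest root of $p_3$ is $\frac12\big(11.82+\sqrt{12(a_2^2-a_3)}\big)\approx8.86$, so $r_3/3\approx2.95$. Such values do not decide a limit, but nothing here points to $100$.

## Power sums of the roots in the scale $n^d$

Let $T$ be degenerate. We turn $Tp_n=\lambda_np_n$ into a recursion for the power sums of the roots.

**Step 1: separate the eigenvalues.** This gives existence of $p_n$ and a denominator we can divide by. Write $\lambda_N=N^j+\sum_{1\le i<j}c_iN^i$ and $C=\sum_{i<j}i|c_i|$. For $0\le M<n$,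
$$0\le\frac{n^i-M^i}{n-M}=\sum_{a+b=i-1}n^aM^b\le i\,n^{i-1},$$
and for $i=j$ the quotient is at least $n^{j-1}$. Hence $|\lambda_n-\lambda_M|\ge(n-M)\big(n^{j-1}-\sum_{i<j}i|c_i|n^{i-1}\big)$. If $j=1$ the subtracted sum is empty; if $j\ge2$ it is at most $Cn^{j-2}\le\frac12n^{j-1}$ as soon as $n\ge2C$. So
$$|\lambda_n-\lambda_{n-\nu}|\ge\tfrac12\,\nu\,n^{j-1}\qquad(1\le\nu\le n,\ n\ge\max(1,2C)). \tag{5}$$
In particular $p_n$ exists and is unique for such $n$. When $\lambda_n=n$, this is true for every $n\ge1$.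

**Step 2: rewrite the derivatives of $p$ by power sums.** Let $z_1,\dots,z_n$ be the roots of $p=p_n$, $s_\nu=\sum_lz_l^\nu$, and
$$X=\frac{zp'}p=\sum_l\frac z{z-z_l}=\sum_{\nu\ge0}s_\nu z^{-\nu},\qquad E_i=\frac{z^ip^{(i)}}p .$$
Then $E_0=1$. Differentiating, $zE_i'=iE_i+E_{i+1}-XE_i$, that is, $E_{i+1}=zE_i'+(X-i)E_i$. Now scale: put
$$z=\frac{n^d}x,\quad X=n\xi,\quad \xi=1+\sum_{\nu\ge1}\sigma_\nu x^\nu,\quad \sigma_\nu=\frac{s_\nu}{n^{1+d\nu}},\quad E_i=n^iF_i,\quad F_i=\sum_{\nu\ge0}F_{i,\nu}x^\nu .$$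
Since $z\frac d{dz}=-x\frac d{dx}$, comparing coefficients of $x^\nu$ gives
$$F_{i+1,\nu}=\Big(1-\frac{i+\nu}n\Big)F_{i,\nu}+\sum_{l=1}^\nu\sigma_l\,F_{i,\nu-l},\qquad F_0=1. \tag{6}$$

**Step 3: scale the eigenvalue equation.** This shows why $d$ is the right exponent. Since $z^rp^{(i)}/p=z^{r-i}E_i$, dividing $Tp=\lambda_np$ by $n^jp$ gives
$$\sum_{i,r}\alpha_{i,r}\,n^{\kappa(i,r)}x^{i-r}F_i=\lambda_nn^{-j},\qquad\kappa(i,r)=i-j-d(i-r). \tag{7}$$
If $\alpha_{i,r}\ne0$, then $\kappa(i,r)\le0$. For $i\le j$ this holds because $r\le i$, with equality only for $(i,r)=(j,j)$. For $i>j$ we have $d(i-r)\ge d(i-\deg Q_i)\ge i-j$ by (2), with equality exactly when $i\in A$ and $r=\deg Q_i$. So the terms of (7) that survive as $n\to\infty$ are exactly those in (3).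

**Step 4: isolate $\sigma_\nu$.** We want to solve the coefficient of $x^\nu$ in (7) for $\sigma_\nu$. Give $\sigma_l$ weight $l$. By (6), $F_{i,\nu}$ is a polynomial in $\sigma_1,\dots,\sigma_\nu$, homogeneous of weight $\nu$, and $F_{i,0}=n^{\underline i}/n^i$. For $\nu\ge1$ it has no part of degree $0$, and its part of degree $1$ is $c_{i,\nu}\sigma_\nu$ with
$$c_{i,\nu}=\frac{n^{\underline i}-(n-\nu)^{\underline i}}{\nu\,n^{i-1}} .$$
Indeed $c_{0,\nu}=0$. In (6), the terms with $l<\nu$ have degree at least $2$, since $F_{i,\nu-l}$ has no constant part. Hence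
$$c_{i+1,\nu}=\frac{n-i-\nu}n\,c_{i,\nu}+F_{i,0}=\frac{(n-i-\nu)n^{\underline i}-(n-\nu)^{\underline{i+1}}+\nu n^{\underline i}}{\nu n^i}=\frac{n^{\underline{i+1}}-(n-\nu)^{\underline{i+1}}}{\nu n^i},$$
where we used $(n-i-\nu)(n-\nu)^{\underline i}=(n-\nu)^{\underline{i+1}}$. The terms of (7) with $r=i$ (so $i\le j$ and $\kappa=i-j$) therefore contribute in degree one exactly $L_\nu\sigma_\nu$, where
$$L_\nu=\sum_{i\le j}\alpha_{i,i}n^{i-j}c_{i,\nu}=\frac{\lambda_n-\lambda_{n-\nu}}{\nu\,n^{j-1}} . \tag{8}$$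
Let $F_{i,\nu}^{\ge2}$ be the part of $F_{i,\nu}$ of degree at least $2$, and set $F_{i,\mu}=0$ for $\mu<0$. The right side of (7) is constant, so for $\nu\ge1$
$$L_\nu\sigma_\nu+\sum_{i\le j}\alpha_{i,i}n^{i-j}F^{\ge2}_{i,\nu}+\sum_{r<i}\alpha_{i,r}n^{\kappa(i,r)}F_{i,\nu-(i-r)}=0 . \tag{9}$$
Everything after $L_\nu\sigma_\nu$ involves only $\sigma_1,\dots,\sigma_{\nu-1}$: in the first sum the degree is at least $2$ and the weight is $\nu$, in the second the weight is less than $\nu$.

*Check.* For $T_\varepsilon$ and $\nu=1$, (9) reads $\sigma_1+a_2F_{2,0}=0$, so $s_1=n^2\sigma_1=-a_2n(n-1)$, matching $p_2$ and $p_3$ above. For $zD-D^2$ and $\nu=2$ we have $\sigma_1=0$ and $\sigma_2=F_{2,0}=\frac{n-1}n$, so $s_2=n(n-1)$, as read off from $z^n-\binom n2z^{n-2}+\cdots$.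

## The limiting algebraic function and the critical value it meets

Now fix $\nu$ and let $n\to\infty$. Let $\xi^\infty(x)=1+\sum_{\nu\ge1}\xi_\nu x^\nu$ be the solution with constant term $1$ of
$$\xi^j+\sum_{i\in A}\alpha_i\,x^{e_i}\xi^i=1 . \tag{10}$$
It is the unique formal solution, and it converges near $0$, because the $\xi$-derivative of the left side at $(x,\xi)=(0,1)$ is $j\ne0$. Put
$$R_T=\limsup_{\nu\to\infty}|\xi_\nu|^{1/\nu},\qquad\Lambda_T=\sup_{\nu\ge1}|\xi_\nu|^{1/\nu}.$$
Near $0$ let $\Theta(u)=u\big(1+\sum_{i\in A}\alpha_iu^{i-j}\big)^{1/j}$, so $\Theta^j=V$, and let $g=\Theta^{-1}$, with radius of convergence $\rho$. For $T_\varepsilon$ we have $j=1$, $e_i=i-1$, and $g$ is the function of the first section, with $g(s)=s\,\xi^\infty(s)$.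

**Theorem 2.** Let $T$ be degenerate.

(a) $R_T=\rho^{-d}$, where $0<\rho<\infty$ and $\rho^j=|\zeta|$ for some nonzero critical value $\zeta$ of $V$. Thus $R_T=|\zeta|^{-d/j}\le c_T$. If $|A|=1$, then $R_T=c_T$.

(b) $\liminf_{n\to\infty} r_n/n^d\ge\Lambda_T\ge R_T>0$.

(c) $\limsup_{n\to\infty} r_n/n^d<\infty$.

In particular $0<R_T\le\Lambda_T\le\liminf r_n/n^d\le\limsup r_n/n^d<\infty$, and if $|A|=1$ then $\liminf r_n/n^d\ge c_T$.

**Proof of (b).** The purpose is to identify the limits of the $\sigma_\nu$. As $n\to\infty$ with $\nu$ fixed, $L_\nu\to j$ by (8). The coefficients of the polynomials $F_{i,\nu}$ converge, because the factors $1-\frac{i+\nu}n$ in (6) tend to $1$. The powers $n^{\kappa}$ tend to $1$ or $0$, and likewise the $n^{i-j}$. So in (9) the number $L_\nu\sigma_\nu$ is a polynomial in $\sigma_1,\dots,\sigma_{\nu-1}$ with convergent coefficients, and by induction on $\nu$ each $\sigma_\nu=\sigma_\nu^{(n)}$ converges. In the limit, (6) becomes $F_{i+1}=\xi F_i$, so $F_i=\xi^i$.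 By Step 3 and $\lambda_nn^{-j}\to1$, (7) becomes (10). By uniqueness $\sigma_\nu^{(n)}\to\xi_\nu$. Finally $|s_\nu|\le n\,r_n^\nu$ means $|\sigma^{(n)}_\nu|\le(r_n/n^d)^\nu$, so $|\xi_\nu|^{1/\nu}\le\liminf r_n/n^d$ for every $\nu\ge1$. Take the supremum; it is at least the limsup $R_T$, and $R_T>0$ by (a). $\square$

**Proof of (a).**

**Step 1: relate $\xi^\infty$ to $g$.** This converts $R_T$ into $\rho$. Write $d=P/Q$ in lowest terms. From $Q(i-j)=Pe_i$ we get $e_i=Qf_i$ and $i-j=Pf_i$ with integers $f_i\ge1$. Let $\Xi(w)$, $\Xi(0)=1$, solve $\Xi^j\big(1+\sum_{i\in A}\alpha_iw^{f_i}\Xi^{Pf_i}\big)=1$. By uniqueness in (10), $\xi^\infty(x)=\Xi(x^Q)$. Put $u=s\,\Xi(s^P)$. Then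
$$V(u)=u^j\Big(1+\sum_{i\in A}\alpha_iu^{Pf_i}\Big)=s^j\,\Xi^j\Big(1+\sum_{i\in A}\alpha_i(s^P)^{f_i}\Xi^{Pf_i}\Big)=s^j .$$
So $\Theta(u)^j=s^j$, and $\Theta(u)\sim u\sim s$ at $0$ gives $\Theta(u)=s$, i.e. $u=g(s)$. Hence $\Xi$ has radius of convergence $\rho^P$, $\xi^\infty$ has radius $\rho^{P/Q}=\rho^d$, and $R_T=\rho^{-d}$.

**Step 2: show $0<\rho<\infty$.** Clearly $\rho>0$. If $\rho=\infty$, then $g$ is entire with $V(g(s))=s^j$. As $\deg V=\ell$, this forces $|g(s)|=O(|s|^{j/\ell})$ as $s\to\infty$, with $j/\ell<1$. By Liouville $g$ is constant, contradicting $g'(0)=1$.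

**Step 3: find the obstruction on $|s|=\rho$.** A power series with finite radius $\rho$ has a point $s_0$, $|s_0|=\rho$, to which it does not continue analytically. Suppose $s_0^j$ is not a critical value of $V$. Then $V(u)=s_0^j$ has $\ell$ simple roots, so over a small disc $\Delta\ni s_0$ the solutions of $V(u)=s^j$ form $\ell$ analytic branches with disjoint ranges. On the connected (convex) set $\Delta\cap\{|s|<\rho\}$ the continuous function $g$ takes values in the union of these ranges, so it equals one branch, and that branch continues $g$ to $s_0$, a contradiction. So $s_0^j=\zeta$ is a critical value, nonzero, with $|\zeta|=\rho^j$.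

**Step 4: compare with $c_T$.** Since $|\zeta|\ge|\zeta_{\min}|$, we get $R_T=|\zeta|^{-d/j}\le|\zeta_{\min}|^{-d/j}=c_T$. If $A=\{\ell\}$, then $V=u^j+\alpha u^\ell$ and $V'=u^{j-1}(j+\ell\alpha u^{\ell-j})$. Critical points $u\ne0$ satisfy $u^{\ell-j}=-\frac j{\ell\alpha}$ and have value $u^j(1-\frac j\ell)$. These values are nonzero with equal modulus, and $u=0$ has value $0$. So $|\zeta|=|\zeta_{\min}|$ and $R_T=c_T$. $\square$

*Check.* For $zD-D^2$, (10) is $\xi=1+x^2\xi^2$, so $\xi^\infty=1+x^2+2x^4+5x^6+\cdots$ with the Catalan numbers. The value $\xi_2=1$ is the limit of $\frac{n-1}n$ found above, the radius is $\frac12$, and $R_T=2=c_T$.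

## From power sums up to order $n$ to a bound on the roots

Part (b) suggests reading off the growth from (10): $\sigma_\nu\approx\xi_\nu$ and $|\xi_\nu|^{1/\nu}\lesssim R_T$, so $r_n/n^d$ should be about $R_T$. This stops at the exchange of limits. The convergence $\sigma_\nu^{(n)}\to\xi_\nu$ is for fixed $\nu$, and power sums of fixed order do not control the largest root. For $z^{n-1}(z-b)$ we have $s_\nu/n=b^\nu/n\to0$ for each fixed $\nu$, yet $b$ is a root. For $z^n-b^n$ all $s_\nu$ with $\nu<n$ vanish. So we need bounds uniform in $n$ for all $\nu$ up to $n$. By Newton's identities these power sums determine $p$, so one can hope that they suffice.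

**Lemma 1.** If a monic polynomial $p$ of degree $n\ge1$ has power sums with $|s_\nu|\le nB^\nu$ for $1\le\nu\le n$ ($B>0$), then all its roots satisfy $|z|\le5B$.

**Proof.** Let $x=1/z$. Near $x=0$,
$$z^{-n}p(z)=\prod_l(1-z_lx)=\sum_{\nu\le n}b_\nu x^\nu=\exp\Big(-\sum_{\nu\ge1}\frac{s_\nu x^\nu}\nu\Big).$$
We know only the first $n$ power sums, so we truncate: $H(x)=\exp\big(-\sum_{\nu=1}^ns_\nu x^\nu/\nu\big)$ is entire and zero-free, and $[x^\nu]H=b_\nu$ for $\nu\le n$ (we write $[x^\nu]$ for the coefficient of $x^\nu$). Moreover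
$$\big|[x^\nu]H\big|\le[x^\nu]\exp\Big(n\sum_{\mu\ge1}\frac{B^\mu x^\mu}\mu\Big)=[x^\nu](1-Bx)^{-n}=\binom{n+\nu-1}\nu B^\nu .$$
Let $|z|>5B$, so $u=B|x|<\frac15$. Then $|H(x)|\ge\exp\big(-n\sum_{\nu\ge1}u^\nu/\nu\big)=(1-u)^n$. Since $2u<1$, for $\nu>n$ we have $u^\nu=(2u)^\nu2^{-\nu}\le(2u)^n2^{-\nu}$, so
$$\Big|H(x)-\sum_{\nu\le n}b_\nu x^\nu\Big|\le\sum_{\nu>n}\binom{n+\nu-1}\nu u^\nu\le(2u)^n\big(1-\tfrac12\big)^{-n}=(4u)^n<(1-u)^n\le|H(x)|,$$
where $4u<1-u$ because $u<\frac15$. Hence $\sum_{\nu\le n}b_\nu x^\nu\ne0$, i.e. $p(z)\ne0$. $\square$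

**The bound for $1\le\nu\le n$.** We now bound $\sigma_\nu$ through (9), uniformly in $n$. Let $n\ge k$, $\nu\le n$, $i\le k-1$. Then $-1\le-\frac{k-1}n\le1-\frac{i+\nu}n\le1$, so the factor in (6) has modulus at most $1$; this is where $\nu\le n$ enters. Put $\hat y=\sum_{l\ge1}|\sigma_l|x^l$. By induction on $i$, for $i\le k$ and $\nu\le n$ the degree-$q$ part of $F_{i,\nu}$ is at most $\binom iq[x^\nu]\hat y^{\,q}$ in modulus. This is clear for $i=0$. By (6) the degree-$q$ part of $F_{i+1,\nu}$ is at most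
$$\binom iq[x^\nu]\hat y^{\,q}+\sum_{l=1}^\nu|\sigma_l|\binom i{q-1}[x^{\nu-l}]\hat y^{\,q-1}=\binom{i+1}q[x^\nu]\hat y^{\,q}.$$
Since all powers $n^{\kappa}$ in (9) are at most $1$, summing over $q\ge2$ in the first sum of (9) and over $q\ge0$ in the second gives, for $1\le\nu\le n$ and $n\ge k$,
$$|L_\nu||\sigma_\nu|\le[x^\nu]\Big\{\sum_{i\le j}|\alpha_{i,i}|\big((1+\hat y)^i-1-i\hat y\big)+\sum_{r<i}|\alpha_{i,r}|x^{i-r}(1+\hat y)^i\Big\}. \tag{11}$$
The right side depends only on $|\sigma_l|$ with $l<\nu$.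

## The bound $r_n\le45n$ for $T_\varepsilon$

**Proof of Theorem 1.**

**Step 1: compute the data.** Here $k=3$, $Q_1=z$, $Q_2=a_2z$, $Q_3=a_3z$ with $a_2,a_3\ne0$. So $T_\varepsilon$ is exactly solvable of exact order $3$, $\alpha_{1,1}=1$, $j=1$, and it is degenerate. The quotients in (2) are $\frac{2-1}{2-1}=\frac{3-1}{3-1}=1$, so $d=1$, $A=\{2,3\}$, $\ell=3$, $m=1$, $V=V_\varepsilon$. The exponent in (4) is $\frac{1\cdot2}2=1$, so $c_T=1/|\zeta_{\min}|$.

**Step 2: evaluate (4).** The value $V_\varepsilon(1)=\varepsilon\ne0$ is critical, so $|\zeta_{\min}|\le\varepsilon$ and $c_T\ge1/\varepsilon$. For $\varepsilon=\frac1{100}$ the other critical point is $t=\frac1{3a_3}=\frac{50}{147}$. At a critical point $1+2a_2t+3a_3t^2=0$, so $a_3t^3=-\frac13(t+2a_2t^2)$ and $V(t)=\frac{t(2+a_2t)}3$. With $a_2t=-\frac{197}{294}$ this is $\frac13\cdot\frac{50}{147}\cdot\frac{391}{294}=\frac{9775}{64827}\approx0.151$. So $|\zeta_{\min}|=\frac1{100}$ and $c_T=100$ exactly.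

**Step 3: bound the power sums by the series (1).** Since $\lambda_n=n$, $p_n$ exists for all $n\ge1$ and $L_\nu=1$. In (11) the first sum is zero, since $(1+\hat y)^1-1-\hat y=0$, and the terms with $r<i$ are $(i,r)=(2,1),(3,1)$. With $|a_2|\le2$, $|a_3|\le1$ and $n\ge3$,
$$|\sigma_\nu|\le[x^\nu]\big\{2x(1+\hat y)^2+x^2(1+\hat y)^3\big\}\qquad(1\le\nu\le n).$$
If $|\sigma_l|\le y_l$ for all $l<\nu$, the right side is at most $[x^\nu]\{2x(1+y)^2+x^2(1+y)^3\}=y_\nu$ by (1). So $|\sigma_\nu|\le y_\nu\le9^\nu$ for $1\le\nu\le n$ by the Claim of the first section.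

**Step 4: pass to the roots.** As $s_\nu=n^{1+\nu}\sigma_\nu$, we have $|s_\nu|\le n(9n)^\nu$ for $1\le\nu\le n$. Lemma 1 with $B=9n$ gives $r_n\le45n$ for $n\ge3$.

If $\varepsilon<\frac1{45}$, then $\limsup r_n/n\le45<1/\varepsilon\le c_T$, so $r_n/n$ cannot converge to $c_T$. The factor by which (4) is too large is at least $1/(45\varepsilon)$, which is unbounded. $\square$

For $T_{1/100}$ the first section gives $\rho\ge\frac19$, and by Theorem 2(a) $\rho$ is the modulus of a critical value, so $\rho=\frac{9775}{64827}$. With Theorem 2(b), $6.63\le\liminf r_n/n\le\limsup r_n/n\le45$.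

## Growth at most $n^d$ for every degenerate operator

**Proof of Theorem 2(c).** The aim is to replace (1) by a majorant for general $T$. Let $n\ge\max(k,1,2C)$. By (5) and (8), $|L_\nu|\ge\frac12$ for $1\le\nu\le n$. Let $y$ solve
$$y=2\Big\{\sum_{i\le j}|\alpha_{i,i}|\big((1+y)^i-1-iy\big)+\sum_{r<i}|\alpha_{i,r}|x^{i-r}(1+y)^i\Big\},\qquad y(0)=0 .$$
The right side vanishes at $(x,y)=(0,0)$, and so does its $y$-derivative: the first sum starts with $y^2$, the second has a factor $x$. By the implicit function theorem $y$ exists and is analytic at $0$. Its coefficients are given by a recursion with nonnegative terms, so they are nonnegative. By (11) and induction on $\nu$, $|\sigma_\nu|\le y_\nu$ for $1\le\nu\le n$. Choose $x_0>0$ inside the disc of convergence with $y(x_0)\le1$. Then $y_\nu\le x_0^{-\nu}$, so $|s_\nu|=n^{1+d\nu}|\sigma_\nu|\le n\,(n^d/x_0)^\nu$ for $1\le\nu\le n$. Lemma 1 with $B=n^d/x_0$ gives $r_n\le5n^d/x_0$, and $x_0$ does not depend on $n$. $\square$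

## The Koebe function and a constant that is too small

The lower bound $\Lambda_T$ is a supremum, and its first term $|\xi_1|$ may exceed the limsup $R_T$. This makes (4) fail in the other direction.

**Theorem 3.** For every $\delta\in(0,1)$ there is a polynomial $V=t+a_2t^2+\cdots$ of degree at least $2$, all of whose critical values have modulus at least $1-\delta$, with $|a_2|\ge2-\delta$. For $T=zV(D)$ one has $d_T=1$ and
$$\liminf_{n\to\infty}\frac{r_n}n\ge|a_2|\ge(2-\delta)(1-\delta)\,c_T\ge(2-3\delta)\,c_T .$$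

So for every $\delta\in(0,1)$ there is a degenerate $T$ with $\liminf r_n/n^{d}\ge(2-3\delta)c_T$. Since $R_T\le c_T$, replacing $c_T$ by $R_T$ does not repair the formula.

**Step 1: deduce the operator statement from the polynomial.** If $V=t+\sum_{i\ge2}a_it^i$, then $T=zV(D)$ has $Q_1=z$, $Q_i=a_iz$, so $j=1$, all quotients in (2) are $1$, $d=1$, $e_i=i-1$. With $\ell=\deg V$ and $m=1$ the exponent in (4) is $\frac{\ell-1}{\ell-1}=1$. All critical values have modulus at least $1-\delta$, so $c_T\le\frac1{1-\delta}$. Equation (10) is $\xi+\sum_{i\ge2}a_ix^{i-1}\xi^i=1$, whose coefficient of $x$ gives $\xi_1=-a_2$. By Theorem 2(b), $\liminf r_n/n\ge|a_2|\ge2-\delta\ge(2-\delta)(1-\delta)c_T$, and $(2-\delta)(1-\delta)=2-3\delta+\delta^2$.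

**What to aim for.** Here $g(s)=s\xi^\infty(s)=s-a_2s^2+\cdots$ is the inverse of $V$, and we want $g$ to have second coefficient near $2$ while the critical values of $V$ stay outside almost the whole unit disc. The Koebe function $\mathfrak k(v)=\frac v{(1-v)^2}=v+2v^2+\cdots$ is the model: it maps the unit disc conformally onto $S=\mathbb C\setminus(-\infty,-\frac14]$. Its inverse $V_0=\mathfrak k^{-1}=t-2t^2+\cdots$ has no critical points on $S$, but it is not a polynomial. The obvious attempt is to approximate $V_0$ by a polynomial $P$ on a large compact subset of $S$. But $P'$ has zeros outside that set, and nothing prevents the critical values there from being small. The remedy is to add a polynomial $W_N$ that is tiny on the compact set and dominates $P$ outside, and to check the narrow transition zone, where $|P|$ is close to $1$.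

**Step 2: set up the compact set and its Green function.** This provides the level sets that separate the zones. Fix $r\in(0,1)$ and $\eta\in(0,\frac12)$. Let $K=\mathfrak k(\{|v|\le r\})$, the closed interior of the Jordan curve $\mathfrak k(\{|v|=r\})$; $0$ is an interior point of $K$. Let $\Phi$ be the conformal map of $\widehat{\mathbb C}\setminus K$ onto $\{|w|>1\}\cup\{\infty\}$ with $\Phi(\infty)=\infty$, rotated so that $\Phi(z)=e^\gamma z+O(1)$ at $\infty$ with $\gamma$ real. By Carathéodory's theorem $\Psi=\Phi^{-1}$ extends to a homeomorphism from $|w|=1$ onto $\partial K$, continuous on $|w|\ge1$. Put $G=\log|\Phi|$ outside $K$ and $G=0$ on $K$; $G$ is continuous on $\mathbb C$. For $c>0$ the set $G_c=\{G\le c\}$ is compact with connected complement. As $c\to0$ the sets $G_c$ shrink to $K\subset S$, so we can fix $s>0$ with $G_{2s}\subset S$.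

Let $\omega$ be the image of $\frac{d\theta}{2\pi}$ under $\theta\mapsto\Psi(e^{i\theta})$, a probability measure on $\partial K$. Then
$$G(z)=\gamma+\int\log|z-\zeta|\,d\omega(\zeta)\qquad(z\in\mathbb C\setminus K). \tag{12}$$
To see this, write $z=\Psi(w_0)$, $|w_0|>1$, and $q(w)=\frac{\Psi(w)-z}{w-w_0}$. Since $\Psi$ is injective with $\Psi'(w_0)\ne0$, $q$ is analytic and zero-free in $|w|>1$, tends to $e^{-\gamma}$ at $\infty$, and is continuous and zero-free up to $|w|=1$. The mean value property at $\infty$ for $\log|q|$ gives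
$$-\gamma=\int\log|z-\zeta|\,d\omega(\zeta)-\frac1{2\pi}\int_0^{2\pi}\log|e^{i\theta}-w_0|\,d\theta=\int\log|z-\zeta|\,d\omega(\zeta)-\log|w_0|,$$
and $\log|w_0|=G(z)$.

**Step 3: choose $P$.** This fixes the behavior near $K$. $V_0$ is analytic on $S\supset G_{2s}$ and $G_{2s}$ has connected complement, so by Runge's theorem polynomials approximate $V_0$ uniformly on $G_{2s}$, and by Cauchy's estimates their derivatives converge uniformly on $G_{3s/2}$. Since $V_0'\ne0$ on $S$, and $|V_0|>r$ on $G_{2s}\setminus K$, there is a polynomial $P$ such that $P'$ has no zero on $G_{3s/2}$; $|P|\ge r-\eta$ on $G_{2s}\setminus K$; and $|P(0)|$, $|P'(0)-1|$, $|\frac12P''(0)+2|$ are all at most $\eta$.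

**Step 4: build $W_N$.** We want $|W_N|\approx e^{N(G-s)}$. Let $\zeta_{N,l}=\Psi(e^{2\pi il/N})$ for $1\le l\le N$, $\omega_N=\frac1N\sum_l\delta_{\zeta_{N,l}}$, and
$$W_N(z)=e^{N(\gamma-s)}\prod_{l=1}^N(z-\zeta_{N,l}).$$
For continuous $f$ on $\partial K$, $\int f\,d\omega_N$ is a Riemann sum for $\int f\,d\omega$. If $f_z(\zeta)$ is jointly continuous on $Z\times\partial K$ with $Z$ compact, then $\int f_z\,d\omega_N\to\int f_z\,d\omega$ uniformly in $z\in Z$, by uniform continuity.

Fix $c>0$. By (12), outside $K$,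
$$\frac1N\log|W_N(z)|-(G(z)-s)=\int\log|z-\zeta|\,d(\omega_N-\omega)(\zeta).$$
The right side is harmonic on a neighborhood of $\{G\ge c\}\cup\{\infty\}$, with value $0$ at $\infty$, since $\omega_N$ and $\omega$ have the same mass. It tends to $0$ uniformly on the compact set $\{G=c\}$, hence uniformly on $\{G\ge c\}$ by the maximum principle. Likewise
$$\frac zN\frac{W_N'(z)}{W_N(z)}=\int\frac z{z-\zeta}\,d\omega_N(\zeta)\longrightarrow\int\frac z{z-\zeta}\,d\omega(\zeta)=\frac{z\Phi'(z)}{\Phi(z)}$$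
uniformly on $\{G\ge c\}\cup\{\infty\}$; the integrand is $1$ at $z=\infty$, and the last equality is the analytic derivative of (12). The limit has no zero there: $z\ne0$ because $0\in K$, $\Phi'\ne0$ because $\Phi$ is conformal, and the value at $\infty$ is $1$. So there is $\mu_c>0$ such that for all large $N$
$$\Big|\frac{zW_N'(z)}{W_N(z)}\Big|\ge N\mu_c\qquad\text{on }\{G\ge c\}. \tag{13}$$

**Step 5: locate the critical points of $V_N=P+W_N$.** Let $N$ be large and $\mu=\mu_{s/2}$. We treat three zones that cover the plane.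

*On $G_{s/2}$.* On $\{G=\frac34s\}$ we have $\frac1N\log|W_N|\to-\frac s4$ uniformly, so $|W_N|\le e^{-Ns/8}$ there, hence on $G_{3s/4}$ by the maximum principle. So $W_N$ and its derivatives tend to $0$ uniformly on $G_{s/2}$. As $|P'|$ is bounded below there, $V_N$ has no critical point in $G_{s/2}$.

*On $\{G\ge\frac32s\}$.* For large $N$, $|W_N|\ge e^{N(G-s-s/8)}=e^{N(G-9s/8)}\ge e^{NG/4}=|\Phi|^{N/4}$, since $\frac34G\ge\frac98s$. Outside $K$ we have $|\Phi|>1$ and $\Phi(z)\sim e^\gamma z$ at $\infty$, so $|\Phi|\ge c_1(1+|z|)$ for some $c_1>0$. Thus $|zP'(z)|\le C_3|\Phi|^{b}$ for some constants $C_3,b$. By (13), $|zW_N'|\ge N\mu|\Phi|^{N/4}>|zP'|$ once $N\ge4b$ and $N\mu>C_3$. So there is no critical point here.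

*On $\{\frac s2\le G\le\frac32s\}$.* At a critical point $c$, $W_N'(c)=-P'(c)\ne0$. By (13),
$$|W_N(c)|=|P'(c)|\,\Big|\frac{W_N(c)}{W_N'(c)}\Big|\le\frac{|P'(c)|\,|c|}{N\mu}=O\Big(\frac1N\Big),$$
because the zone is bounded. It lies in $G_{2s}\setminus K$, so $|V_N(c)|\ge|P(c)|-O(\frac1N)\ge r-2\eta$ for $N$ large.

So every critical value of $V_N$ has modulus at least $r-2\eta$.

**Step 6: normalize at the origin.** Since $0\in K$ and $W_N$ with its derivatives tends to $0$ on $G_{s/2}$, for $N$ large $|V_N(0)|$, $|V_N'(0)-1|$ and $|\frac12V_N''(0)+2|$ are at most $2\eta<1$. Put $V=(V_N-V_N(0))/V_N'(0)$. Then $V(0)=0$, $V'(0)=1$, $|a_2|\ge\frac{2-2\eta}{1+2\eta}>0$ (so $\deg V\ge2$), and all critical values of $V$ have modulus at least $\frac{r-4\eta}{1+2\eta}$. For $r$ close to $1$ and $\eta$ close to $0$ these bounds exceed $2-\delta$ and $1-\delta$. $\square$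

## A two-term family with the predicted constant

**Theorem 4.** Let $T=zD+\alpha z^mD^\ell$ with $\ell\ge2$, $0\le m<\ell$, $\alpha\ne0$, and $e=\ell-m$. Then $d_T=\frac{\ell-1}e$, formula (4) gives
$$c_T=\Big(\frac{|\alpha|\,\ell^\ell}{(\ell-1)^{\ell-1}}\Big)^{1/e},$$
$r_n\le c_Tn^{d}$ for all $n\ge1$, and $\lim_{n\to\infty}r_n/n^d=c_T$. So the lower bounds $R_T$ and $\Lambda_T$ of Theorem 2 are attained.

For $zD-D^2$ this gives $r_n\le2\sqrt n$ and $r_n/\sqrt n\to2$. The method used for $T_\varepsilon$ cannot give a sharp constant: Lemma 1 costs a factor $5$. We need $\sigma_\nu$ for *all* $\nu$, and for $\nu>2n$ the factors in (6) have modulus larger than $1$. Here real-rootedness replaces (6).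

**Step 1: compute the constants and the lower bound.** Here $j=1$, $A=\{\ell\}$, $V=\mathcal C+\alpha\mathcal C^\ell$. Critical points satisfy $|\mathcal C|=(\ell|\alpha|)^{-1/(\ell-1)}$, with values $\mathcal C(1-\frac1\ell)$. The exponent in (4) is $\frac e{\ell-1}$, so $c_T^{\,e}=\big(\frac\ell{\ell-1}\big)^{\ell-1}\ell|\alpha|$, the stated value. By Theorem 2, $\liminf r_n/n^d\ge\Lambda_T\ge R_T=c_T$. It remains to prove $r_n\le c_Tn^d$; then the limit is $c_T$ and $\Lambda_T=R_T=c_T$. Since $\lambda_n=n$, $p_n$ exists for all $n\ge1$.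

**Step 2: reduce to $\alpha=-a$, $a>0$, and write $p_n$ explicitly.** Replacing $z$ by $\tau z$ with $|\tau|=1$ keeps $zD$, multiplies $\alpha$ by $\tau^{-e}$, and preserves $r_n$. So let $\alpha=-a$ with $a>0$. If $n<\ell$, then $p_n=z^n$ and $r_n=0$. Let $n\ge\ell$. With $p_n=\sum_\kappa a_\kappa z^{n-e\kappa}$, $a_0=1$, the coefficient of $z^{n-e\kappa}$ in $Tp_n=np_n$ gives
$$a_\kappa=-\frac a{e\kappa}\,(n-e(\kappa-1))^{\underline\ell}\,a_{\kappa-1}.$$
For integers $M\ge0$, $M^{\underline\ell}$ is positive if $M\ge\ell$ and zero if $M<\ell$. So $a_\kappa\ne0$ exactly for $0\le\kappa\le N:=\lfloor\frac{n-\ell}e\rfloor+1$, and the signs alternate. Put $n_0=n-eN\in[\ell-e,\ell-1]$, so $n_0\ge m\ge0$. Then $p_n=z^{n_0}f(z^e)$ with $f(y)=\sum_\kappa a_\kappa y^{N-\kappa}$, $\deg f=N\ge1$, $f(0)\ne0$.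

**Step 3: a lemma on roots moving left.** It is used twice below. Let $\theta=y\frac d{dy}$.

**Lemma 2.** Let $h$ be a real polynomial of degree $N\ge1$ with all roots in $[0,\infty)$, with $0$ a root of multiplicity $\mu\ge0$, and let $\gamma$ be real with $\gamma+\mu\ge0$ and $N+\gamma>0$. Then $(\theta+\gamma)h$ has degree $N$, all roots in $[0,\infty)$, root $0$ of multiplicity at least $\mu$, and its ordered roots are at most the corresponding ordered roots of $h$.

*Proof.* The leading coefficient is multiplied by $N+\gamma\ne0$. Write $h=y^\mu\tilde h$; then $(\theta+\gamma)h=y^\mu(\theta+\gamma')\tilde h$ with $\gamma'=\gamma+\mu\ge0$. Let $0<y_1\le\dots\le y_M$ be the roots of $\tilde h$. If $M=0$ the claim is trivial. If $\gamma'=0$, the roots of $y\tilde h'$ are $0$ and, by Rolle with multiplicities, one in each $[y_i,y_{i+1}]$, $1\le i<M$; that is $M$ roots. If $\gamma'>0$, then $(\theta+\gamma')\tilde h=y^{1-\gamma'}(y^{\gamma'}\tilde h)'$ on $(0,\infty)$. The function $y^{\gamma'}\tilde h$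 vanishes at $0,y_1,\dots,y_M$, and Rolle gives one root in $(0,y_1)$ and one in each $[y_i,y_{i+1}]$, again $M$ roots. In both cases the $i$-th root is at most $y_i$. $\square$

**Step 4: show that all roots of $f$ are positive.** We identify the coefficients of $f$ and obtain $f$ from $(1-cy)^N$ by operators of Lemma 2. For $0\le q\le\ell-1$ put $\beta_q=\frac{n_0-q}e+1$. As $n_0-q\ge1-e$, we have $\beta_q\ge\frac1e>0$, and $\beta_{n_0}=1$. Iterating the recursion,
$$a_\kappa=\frac{(-a/e)^\kappa}{\kappa!}\prod_{q=0}^{\ell-1}\prod_{i<\kappa}(n-q-ei),\qquad\prod_{i<\kappa}(n-q-ei)=e^\kappa\,\frac{\Gamma(\frac{n-q}e+1)}{\Gamma(N-\kappa+\beta_q)} ,$$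
since $\frac{n-q}e+1-\kappa=N-\kappa+\beta_q$. With $\kappa'=N-\kappa$ and $c=1/(ae^{\ell-1})>0$, and with $\Gamma(\kappa'+\beta_{n_0})=\kappa'!$,
$$[y^{\kappa'}]f=\text{const}\cdot\frac{(-c)^{\kappa'}}{(N-\kappa')!}\prod_{q=0}^{\ell-1}\frac1{\Gamma(\kappa'+\beta_q)}=\text{const}'\cdot\binom N{\kappa'}(-c)^{\kappa'}\prod_{q\ne n_0}\frac1{\Gamma(\kappa'+\beta_q)} .$$
So up to a constant, $f$ arises from $(1-cy)^N$ by multiplying, for each $q\ne n_0$ in turn, the coefficient of $y^{\kappa'}$ by $1/\Gamma(\kappa'+\beta_q)$. We claim that for $\beta>0$ this operation keeps all roots in $[0,\infty)$. By Gauss's product,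
$$\frac1{\Gamma(\kappa'+\beta)}=\lim_{M\to\infty}\frac{\prod_{i=0}^M(\kappa'+\beta+i)}{M!\,M^{\kappa'+\beta}} .$$
Multiplication of the coefficients by $\prod_{i=0}^M(\kappa'+\beta+i)$ is the operator $\prod_{i=0}^M(\theta+\beta+i)$, which keeps the degree $N$ and keeps the roots in $[0,\infty)$ by Lemma 2, as $\beta+i>0$. The factor $M^{-\kappa'}$ is the substitution $y\mapsto y/M$, and $M^{-\beta}/M!$ is a constant. The coefficients converge with nonzero leading coefficient in the limit, so the roots converge, and $[0,\infty)$ is closed. This proves the claim. Thus $f$ has all roots in $[0,\infty)$, and $f(0)\ne0$ makes them positive. (Alternatively, $\{1/\Gamma(\kappa+\beta)\}_\kappa$ is a multiplier sequence by the Pólya–Schur theorem, J. reine angew. Math. 144 (1914), because the zeros of the Bessel function $J_{\beta-1}$ are real for $\beta>0$.)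

**Step 5: compare $E_\ell$ with $X^\ell$.** This is the inequality that replaces (11). For series, $F\ll G$ means that each coefficient of $F$ is at most that of $G$. Since $z^\ell D^\ell=\prod_{q=0}^{\ell-1}(zD-q)$ and $zD$ acts on $z^{n_0}F(z^e)$ as $n_0+e\theta$ on $F$,
$$E_\ell=\frac{z^\ell p_n^{(\ell)}}{p_n}=\frac{\prod_{q=0}^{\ell-1}(e\theta+n_0-q)f}f\,(z^e).$$
Order the factors as $q_0=n_0$ first, then the others in any order. Put $f_0=f$, $f_{i+1}=(e\theta+n_0-q_i)f_i=e(\theta+\gamma_{q_i})f_i$ with $\gamma_q=\frac{n_0-q}e$. For the first factor $\gamma=0$, $\mu=0$, and Lemma 2 applies; $f_1=e\,yf'$ has the root $0$, so from then on $\mu\ge1$. For the others $\gamma_q\ge\frac{1-e}e>-1$, so $\gamma_q+\mu>0$ and $N+\gamma_q>0$, and Lemma 2 applies at every step. Now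
$$E_\ell=\prod_{i=0}^{\ell-1}\frac{(e\theta+n_0-q_i)f_i}{f_i}(z^e),$$
and if $f_i$ has roots $y_l$, then $\frac{\theta f_i}{f_i}=\sum_l\frac y{y-y_l}=\sum_{\nu\ge0}\big(\sum_ly_l^\nu\big)y^{-\nu}$. So the $i$-th factor has constant term $eN+n_0-q_i=n-q_i\in(0,n]$, and its coefficient at $z^{-e\nu}$ is $e$ times the $\nu$-th power sum of the roots of $f_i$. By Lemma 2 this lies between $0$ and $e$ times the $\nu$-th power sum of the roots of $f$. That upper bound is the coefficient of $z^{-e\nu}$ in $X=n_0+e\,\frac{\theta f}f(z^e)$, whose constant term is $n$. So each factor is $\gg0$ and $\ll X$, and as series in $1/z$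
$$0\ll E_\ell\ll X^\ell,\qquad 0\ll X .$$

**Step 6: conclude.** Dividing $Tp_n=np_n$ by $p_n$ gives $X=n+az^{-e}E_\ell$. In the scaled variables $z^{-e}=x^en^{-de}=x^en^{-(\ell-1)}$ and $E_\ell=n^\ell F_\ell$, so
$$\xi=1+ax^eF_\ell\ll1+ax^e\xi^\ell ,$$
with nonnegative coefficients. Let $\eta=1+\sum_{\nu\ge1}\eta_\nu x^\nu$ solve $\eta=1+ax^e\eta^\ell$. By induction on $\nu$,
$$0\le\sigma_\nu\le a[x^{\nu-e}]\xi^\ell\le a[x^{\nu-e}]\eta^\ell=\eta_\nu\qquad\text{for all }\nu\ge1 .$$
The equation for $\eta$ is (10) with $\alpha=-a$, so $\eta=\xi^\infty$ and $\limsup\eta_\nu^{1/\nu}=R_T=c_T$. Finally, $X=\sum_l\frac z{z-z_l}$ as a power series in $1/z$ has radius of convergence exactly $1/r_n$: $r_n>0$ because $f$ has positive roots, and the poles at distinct nonzero roots do not cancel. So $\limsup_\nu|s_\nu|^{1/\nu}=r_n$, and with $s_\nu=n^{1+d\nu}\sigma_\nu$,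
$$\frac{r_n}{n^d}=\limsup_{\nu\to\infty}\sigma_\nu^{1/\nu}\le\limsup_{\nu\to\infty}\eta_\nu^{1/\nu}=c_T . \qquad\square$$
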